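# A type $\mathrm{II}_\infty$ Bernoulli action of a nonamenable group

## An infinite invariant measure for a free product

**Theorem 1.** Let $G=\ast_{i\ge1}\Gamma_i$ be a free product of infinitely many nontrivial countable groups. Then $G$ is nonamenable, and it admits an essentially free, ergodic, nonsingular Bernoulli action $G\curvearrowright\prod_{h\in G}(\{0,1\},\mu_h)$, with nonatomic product measure, of type $\mathrm{II}_\infty$.

For instance, $G$ can be the free group $\mathbb F_\infty$ of countably infinite rank. The theorem answers "yes" to a question from "Nonsingular Bernoulli actions: a survey" (https://github.com/aptikuis/Website): is there a nonamenable group that admits a Bernoulli action of type $\mathrm{II}_\infty$ or type $\mathrm{III}_0$? We now unpack the words one by one.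

**Definition (Bernoulli action).** Let $G$ be a countable infinite group, $X_0$ a standard Borel space, and $(\mu_h)_{h\in G}$ mutually equivalent probability measures on $X_0$. Put $(X,\mu)=\prod_{h\in G}(X_0,\mu_h)$ and let $G$ act by $(g\cdot x)_h=x_{g^{-1}h}$.

The group shuffles the coordinates, but the coordinates may carry different laws. The map $x\mapsto gx$ carries a product measure $\prod_h\tau_h$ to $\prod_h\tau_{g^{-1}h}$. So the action is nonsingular (preserves the class of $\mu$) exactly when all the shuffled products are equivalent to $\mu$. When this happens is decided by a classical theorem, in terms of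
$$H^2(\alpha,\beta)=\tfrac12\int\big(\sqrt{d\alpha}-\sqrt{d\beta}\big)^2\le\tfrac12\|\alpha-\beta\|_1 .$$
This $H$ is a metric, the Hellinger distance.

**Kakutani's theorem.** If $\alpha_h\sim\beta_h$ are probability measures for $h$ in a countable set, then $\prod\alpha_h\sim\prod\beta_h$ if and only if $\sum_hH^2(\alpha_h,\beta_h)<\infty$. Consequently a Bernoulli action is nonsingular if and only if $\sum_{h}H^2(\mu_{gh},\mu_h)<\infty$ for every $g\in G$.

For example, on $\{0,1\}$ with $\alpha=(1-\varepsilon,\varepsilon)$ and $\beta=\delta_0$ we get $H^2=\frac12\big((1-\sqrt{1-\varepsilon})^2+\varepsilon\big)=1-\sqrt{1-\varepsilon}\le\varepsilon$. A nonsingular Bernoulli action is always one that satisfies the criterion.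

**Definition (types).** Let $G\curvearrowright(X,\mu)$ be essentially free, ergodic and nonsingular, with $\mu$ nonatomic. It has type $\mathrm{II}_1$ if there is a $G$-invariant probability measure $\nu\sim\mu$, type $\mathrm{II}_\infty$ if there is a $G$-invariant infinite $\sigma$-finite measure $\nu\sim\mu$, and type $\mathrm{III}$ otherwise.

By ergodicity, two invariant $\sigma$-finite measures in the class of $\mu$ have a $G$-invariant, hence constant, density. So the first two cases exclude each other.

The simplest case is $\mu_h=\mu_0$ for all $h$, with $\mu_0$ not a Dirac mass: then $\mu$ itself is invariant and the type is $\mathrm{II}_1$. To get $\mathrm{II}_\infty$, the $\mu_h$ must genuinely vary, yet an infinite measure in the class of $\mu$ must survive all the shuffles.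

*Why $G$ is nonamenable.* The group $G$ contains $(\Gamma_1*\Gamma_2)*\Gamma_3=A*B$ with $|A|\ge3$ and $|B|\ge2$. The kernel of $A*B\to A\times B$ is free of rank $(|A|-1)(|B|-1)\ge2$, with basis the commutators $[a,b]$ for $a\in A\setminus\{e\}$, $b\in B\setminus\{e\}$ (a textbook fact). A group that contains a nonabelian free group is nonamenable. So this clause of Theorem 1 is done.

## The associated flow, and the other statements

Type $\mathrm{III}$ is subdivided by a flow. Write $g\cdot\mu$ for the image of $\mu$ under $g$, and $\omega(g,x)=\log\frac{d(g^{-1}\cdot\mu)}{d\mu}(x)$. The chain rule gives the cocycle identity $\omega(gg',x)=\omega(g,g'x)+\omega(g',x)$.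

**Definition (Maharam extension, flow).** The Maharam extension is $G\curvearrowright X\times\mathbb R$, $g\cdot(x,s)=(gx,\omega(g,x)+s)$. It commutes with the translations $t\cdot(x,s)=(x,t+s)$. The associated flow is the induced action $\mathbb R\curvearrowright(Y,\eta)$ on the space of the ergodic decomposition of the Maharam extension. Thus $L^\infty(Y)=L^\infty(X\times\mathbb R)^G$, with $\mathbb R$ acting by translations. (It equals the Connes–Takesaki flow of weights of $L^\infty(X)\rtimes G$, which we shall not use.)

Within type $\mathrm{III}$: the type is $\mathrm{III}_1$ if $Y$ is one point, $\mathrm{III}_\lambda$ with $0<\lambda<1$ if the flow is $\mathbb R\curvearrowright\mathbb R/(\log\lambda)\mathbb Z$, and $\mathrm{III}_0$ if the flow is properly ergodic, i.e. not transitive.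

As an example, suppose $\mu$ is invariant. Then $\omega=0$, an invariant $Q(x,s)$ depends only on $s$ by ergodicity, and the flow is the translation $\mathbb R\curvearrowright\mathbb R$.

**Theorem 2.** Let $G$ be as in Theorem 1. Let $\nu_0\ne\nu_1$ be probability measures on a standard Borel space $X_0$ with $\nu_1\ll\nu_0$. Put $\theta=\log\frac{d\nu_1}{d\nu_0}$ on $S=\{\frac{d\nu_1}{d\nu_0}>0\}$, and let $L\subset\mathbb R$ be the smallest closed subgroup with $\theta(y)-\theta(y')\in L$ for $\nu_1\times\nu_1$-a.e. $(y,y')$. Then $G$ has an essentially free ergodic nonsingular Bernoulli action, with base space $X_0$ and nonatomic product measure, whose associated flow is $\mathbb R\curvearrowright\mathbb R/L$. It is of type $\mathrm{II}_\infty$ if $L=\{0\}$, type $\mathrm{III}_\lambda$ if $L=(\log\lambda)\mathbb Z$ with $0<\lambda<1$, and type $\mathrm{III}_1$ if $L=\mathbb R$. Hence $G$ admits Bernoulli actions of types $\mathrm{II}_1$, $\mathrm{II}_\infty$, $\mathrm{III}_1$, and $\mathrm{III}_\lambda$ for every $\lambda\in(0,1)$.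

The group $L$ exists: it is the closed subgroup generated by the topological support of the law of $\theta(y)-\theta(y')$, since a closed set carries a law exactly when it contains the support.

For the last theorem we need some cohomology. Let $\rho$ be an orthogonal or unitary representation of a group $\Lambda$. A 1-cocycle is a map $b$ with $b_{gg'}=b_g+\rho_gb_{g'}$. It is a coboundary if $b_g=\eta-\rho_g\eta$ for a fixed vector $\eta$. The quotient of cocycles by coboundaries is $H^1(\Lambda,\rho)$. On $\ell^2(\Lambda)$ we always take the left regular representation $(\rho_g\eta)(h)=\eta(g^{-1}h)$. Coboundaries are bounded. Example: for $\Lambda=\mathbb Z$, $b_g=\rho_g1_{\mathbb N}-1_{\mathbb N}$ lies in $\ell^2(\mathbb Z)$ and $\|b_g\|^2=|g|$. So it is an unbounded cocycle, and $H^1(\mathbb Z,\ell^2(\mathbb Z))\ne0$. A countable group has property (T) if every unitary representation with almost invariant vectors has a nonzero invariant vector. By Delorme's theorem, all cocycles of such a group are then bounded.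

**Theorem 3.** Let $G$ be a countable infinite group and $G\curvearrowright(X,\mu)$ an essentially free, ergodic, nonsingular Bernoulli action with $\mu$ nonatomic.

* (a) If $\sup_{g\in\Lambda}\sum_hH^2(\mu_{gh},\mu_h)<\infty$ for some infinite subgroup $\Lambda<G$, then the associated flow is transitive, so the type is not $\mathrm{III}_0$. If $\Lambda=G$, the type is $\mathrm{II}_1$.
* (b) The hypothesis of (a) holds for $\Lambda$ if $\Lambda$ is infinite with property (T), or if $\Lambda$ is nonamenable with $H^1(\Lambda,\ell^2(\Lambda))=0$. In particular, a nonamenable $G$ with $H^1(G,\ell^2(G))=0$ has only type $\mathrm{II}_1$.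

**Corollary 4.** If $G=\Gamma*\mathbb F_\infty$ and $\Gamma$ has an infinite subgroup as in (b) (e.g. $\Gamma=SL_3(\mathbb Z)$), then the types of the essentially free ergodic nonsingular Bernoulli actions of $G$ with nonatomic product measure are exactly $\mathrm{II}_1$, $\mathrm{II}_\infty$, $\mathrm{III}_\lambda$ ($0<\lambda<1$) and $\mathrm{III}_1$. Type $\mathrm{III}_0$ does not occur.

These notes do not settle whether type $\mathrm{III}_0$ can occur for some nonamenable group.

## Mixing permutations, and changing the measure

Two lemmas are used throughout. The first is our only source of ergodicity.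

**Lemma 5.** Let an infinite countable group $\Lambda$ act freely on a countable set $I$, and let $(\tau_h)_{h\in I}$ be probability measures on $X_0$, constant along $\Lambda$-orbits. Then the coordinate permutation action of $\Lambda$ on $\prod_{h\in I}(X_0,\tau_h)$ preserves the product measure $\tau$, and it is mixing, hence ergodic. For any standard measure space $Z$ with trivial action, the $\Lambda$-invariant elements of $L^\infty(\prod_IX_0\times Z)$ depend only on the variable in $Z$.

*Proof.* Invariance holds because $\tau_{k^{-1}h}=\tau_h$. Let $J\subset I$ be finite. By freeness, for $j,j'\in J$ at most one $k$ satisfies $kj=j'$. So $kJ\cap J=\emptyset$ for all but at most $|J|^2$ elements $k$. For such $k$ and events $C,C'$ that depend only on coordinates in $J$, the events $kC$ and $C'$ are independent. Approximation by such events gives mixing. If $E$ is invariant, then $\tau(E)=\tau(kE\cap E)\to\tau(E)^2$ as $k\to\infty$, so $\tau(E)\in\{0,1\}$. Finally, if $F$ is invariant on $\prod_IX_0\times Z$, then by Fubini (and countability of $\Lambda$) $F(\cdot,z)$ is invariant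 for a.e. $z$, hence a.e. constant. $\square$

The definitions of $\omega$, the Maharam extension and the flow make sense for any $\sigma$-finite measure in the class of $\mu$. The next lemma says that the flow does not notice which one we take.

**Lemma 6.** (i) If $\mu'=e^u\mu$ with $u$ a finite measurable function, then $\omega_{\mu'}(g,x)=\omega_\mu(g,x)+u(gx)-u(x)$, and $(x,s)\mapsto(x,s+u(x))$ conjugates the Maharam extension of $\mu$ to that of $\mu'$ and commutes with translations. So both give the same flow. (ii) For an ergodic action, the flow is $\mathbb R\curvearrowright\mathbb R$ if and only if there is an invariant $\sigma$-finite measure equivalent to $\mu$.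

*Proof.* (i) We have $\frac{d(g^{-1}\mu')}{d\mu'}(x)=e^{u(gx)}\frac{d(g^{-1}\mu)}{d\mu}(x)e^{-u(x)}$, which is the formula. With $\Phi(x,s)=(x,s+u(x))$, both $\Phi(g(x,s))$ and $g\,\Phi(x,s)$ equal $(gx,\,s+\omega_\mu(g,x)+u(gx))$.

(ii) If an invariant measure exists, use it to compute the flow: this is the example given after the definition. Conversely, suppose the flow is $\mathbb R\curvearrowright\mathbb R$. The isomorphism $L^\infty(\mathbb R)\cong L^\infty(X\times\mathbb R)^G$ is given by a $G$-invariant Borel map $P:X\times\mathbb R\to\mathbb R$ such that for each $t$, $P(x,s+t)=P(x,s)+t$ a.e. By Fubini, for a.e. $x$ there is $s_0$ with $P(x,s_0+t)=P(x,s_0)+t$ for a.e. $t$. So $P(x,s)=s+u(x)$ a.e., with $u(x)=P(x,s_0)-s_0$. Invariance of $P$ reads $s+\omega(g,x)+u(gx)=s+u(x)$. By (i), $e^u\mu$ is invariant. $\square$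

## Restricted products over an almost invariant set

How could a shuffle of coordinates preserve an infinite measure? Take $X_0=\{0,1\}$ and split $G$ into two parts. On $W\subset G$ we use fair coins. Off $W$ we use coins that show $1$ so rarely that only finitely many ones occur. Then $\mu$ lives on a locally compact group, and a natural candidate for the invariant measure is its Haar measure.

Let $W\subset G$ with $W$ and $G\setminus W$ infinite, and $gW\triangle W$ finite for every $g\in G$ (we say $W$ is almost invariant). For $V\subset G$ with $V\triangle W$ finite put $X(V)=\{x\in\{0,1\}^G:x_h=0\ \forall h\notin V\}$, and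
$$X'=\{x: x_h=0\text{ for all but finitely many }h\notin W\}.$$
Under addition mod 2, $X'$ is a group and each $X(V)\subset X'$ is a subgroup. Identify $X'$ with $\{0,1\}^W\times\{\text{finitely supported } y\in\{0,1\}^{G\setminus W}\}$, and let $M$ be (uniform product measure) $\times$ (counting measure). Then $M$ is $\sigma$-finite and translation invariant, $M(X(W))=1$, and $M|_{X(V)}$ is a multiple of the uniform measure on $\{0,1\}^V$. Comparing $X(V)$ and $X(W)$ with their common subgroup $X(V\cap W)$ gives
$$M(X(V))=2^{|V\setminus W|-|W\setminus V|}. \tag{1}$$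

**Lemma 7.** Let $\varepsilon_h\in(0,1)$ for $h\notin W$ with $\sum_{h\notin W}\varepsilon_h<\infty$. Let $\mu_h(1)=\frac12$ for $h\in W$ and $\mu_h(1)=\varepsilon_h$ for $h\notin W$.

* (i) The Bernoulli action is nonsingular and essentially free, and $\mu$ is nonatomic.
* (ii) $X'$ is $G$-invariant, $\mu(X')=1$, $M\sim\mu$, and $M$ is infinite.
* (iii) $g_*M=2^{|W\setminus gW|-|gW\setminus W|}M$ for every $g\in G$.

*Proof.* (i) All $\mu_h$ are equivalent. Let $F_h$ be uniform for $h\in W$ and $F_h=\delta_0$ for $h\notin W$. Then $\sum_hH^2(\mu_h,F_h)\le\sum_{h\notin W}\varepsilon_h<\infty$, and $F_{gh}\ne F_h$ only for $h$ in the finite set $g^{-1}W\triangle W$. Since $H$ is a metric,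
$$H^2(\mu_{gh},\mu_h)\le3\big(H^2(\mu_{gh},F_{gh})+H^2(F_{gh},F_h)+H^2(F_h,\mu_h)\big),$$
and all three terms are summable over $h$. So the action is nonsingular. Infinitely many coordinates are uniform, so $\mu$ is nonatomic. Let $g\ne e$. For all but finitely many $h\in W$ we have $g^{-1}h\in W$, because $W\setminus gW$ is finite. Each pair $\{h,g^{-1}h\}$ meets only finitely many others, so we can choose infinitely many such $h$ with pairwise disjoint pairs. The events $x_h=x_{g^{-1}h}$ for these $h$ are independent with probability $\frac12$, and all must hold if $gx=x$. So $\{x:gx=x\}$ is null.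

(ii) $X'$ is invariant because $gW\triangle W$ is finite, and $\mu(X')=1$ by Borel–Cantelli. The set $X'$ is the disjoint union of countably many cosets $y+X(W)$, with $y$ finitely supported in $G\setminus W$. On such a coset $\mu=c_yM$ with $c_y=\prod_{h\notin W}\mu_h(y_h)$. Only finitely many factors are $\varepsilon_h$, the others are $1-\varepsilon_h$, and $\sum\varepsilon_h<\infty$; so $c_y>0$. Hence $M\sim\mu$. By (1), $M(X(W\cup F))=2^{|F|}$ for every finite $F\subset G\setminus W$, so $M(X')=\infty$.

(iii) The map $g$ is an automorphism of the group $X'$, and $gX(V)=X(gV)$, since $(gx)_h=x_{g^{-1}h}$ vanishes for $h\notin gV$. Put $V=W\cap gW$. The map $g:X(g^{-1}V)\to X(V)$ permutes coordinates, so it carries uniform measure to uniform measure. Therefore $g_*(M|_{X(g^{-1}V)})=c\,M|_{X(V)}$ with $c=M(X(g^{-1}V))/M(X(V))$. Now $X'$ is a countable union of cosets $y+X(g^{-1}V)$, the map $g$ carries such a coset to $gy+X(V)$, and $M$ is translation invariant. So $g_*M=cM$ on all of $X'$. Since $g^{-1}V=W\cap g^{-1}W$ and $|W\setminus g^{-1}W|=|gW\setminus W|$, (1) gives $c=2^{-|gW\setminus W|+|W\setminus gW|}$.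 $\square$

So we hold an infinite measure $M\sim\mu$, and two questions remain: is $M$ invariant, and is the action ergodic? Let us try.

*First try: $G=\mathbb Z$, $W=\{0,1,2,\dots\}$.* This $W$ is almost invariant. For the generator $g=1$ we have $W\setminus gW=\{0\}$ and $gW\setminus W=\emptyset$, so $g_*M=2M$. The measure $M$ is not invariant. By (iii), invariance means balance: $|gW\setminus W|=|W\setminus gW|$.

*Second try: $G=\mathbb F_2=\langle a,b\rangle$.* Let $W$ be the set of reduced words whose last letter is $a$ or $a^{-1}$. Multiplying $h\in W$ on the left by a power of $b$ does not touch its last letter, so $bW=W$. The set $W_2=W\cup\{e\}$ satisfies $aW_2=W_2$: powers of $a$ stay powers of $a$, and if $h\in W$ contains a letter $b^{\pm1}$, its last syllable survives. Hence $W\setminus aW=\{a\}$ and $aW\setminus W=\{e\}$. The set $W$ is balanced for the two generators, so $M$ is invariant and infinite.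

Ergodicity looks promising: $\langle b\rangle$ permutes $W$ freely, so it acts ergodically on $X(W)$ by Lemma 5, and $\langle a\rangle$ acts ergodically on $X(W_2)$. But $X'$ is larger than $X(W_2)$. Consider the invariant set $GX(W_2)=\bigcup_gX(gW_2)$, which has positive measure. If $x\in X(gW_2)$ has $x_e=x_b=1$, then $g^{-1}$ and $g^{-1}b$ both lie in $W_2$. Either $g^{-1}=e$, and then $b\in W_2$, which is false; or $g^{-1}$ ends in $a^{\pm1}$, and then $g^{-1}b$ ends in $b$, which is false. So $GX(W_2)$ misses the set $\{x\in X(W\cup\{e,b\}):x_e=x_b=1\}$, which has $M$-measure $1$. The action is not ergodic.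

The failure is exact: nothing in the group gathers the ones sitting at $e$ and at $b$. We would like a third infinite subgroup that preserves an enlargement of $W$ containing $\{e,b\}$, then a fourth for a larger finite set, and so on. So here is the list of demands. We want a set $W$, finite enlargements $W_n=W\cup D_n$, and infinite subgroups $\Lambda_n$ such that

1. $\Lambda_nW_n=W_n$ for every $n$, and the $\Lambda_n$ generate $G$;
2. $W_1\subset W_2\subset\cdots$ with $\bigcup_nW_n=G$ and $W_n\setminus W$ finite;
3. $W$ and $G\setminus W$ are infinite.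

## The recursive set $W$ in a free product

*What this section is for: to meet the three demands at once.* With infinitely many free factors there is one factor for each finite set $D_n$. In a free product, left multiplication by $k\in\Lambda_n$ interacts only with the leftmost letter. So we can decide membership of $kt$ from membership of $t$, independently for each factor.

Put $\Lambda_n=\Gamma_{2n-1}*\Gamma_{2n}$. These groups are infinite (a product $\gamma\gamma'$ of nontrivial elements of the two factors has infinite order), and $G=\ast_{n\ge1}\Lambda_n$. Reduced words, letters and length refer to this decomposition. Let $G_0=\{e\}$ and $G_n=\Lambda_1*\cdots*\Lambda_n$. Enumerate $G=\{g_1=e,g_2,\dots\}$ and put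
$$D_n=\{g_i:\ i\le n-1,\ g_i\in G_{n-1}\}.$$
Then $D_1=\emptyset$, $D_2=\{e\}$, the finite sets $D_n\subset G_{n-1}$ increase, and $\bigcup_nD_n=G$, because each $g_i$ lies in some $G_m$.

Let $T_n$ be the set of $h\in G$ that are $e$ or have leftmost letter not in $\Lambda_n$. Every $h\in G$ is uniquely $h=kt$ with $k\in\Lambda_n$, $t\in T_n$. Moreover $D_n\subset G_{n-1}\subset T_n$: the letters of an element of $G_{n-1}$ lie in $\Lambda_1,\dots,\Lambda_{n-1}$.

**Definition (the set $W$).** By recursion on word length: $e\notin W$; if $h\ne e$ has leftmost letter $k\in\Lambda_n\setminus\{e\}$, so $h=kh'$ with $h'\in T_n$, then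
$$h\in W\iff h'\in W\cup D_n .$$
Put $W_n=W\cup D_n$, so $W_1=W$.

Let us compute. Words in letters from $\Lambda_1,\Lambda_2$ only: a single letter $k\in\Lambda_1$ is not in $W$ (since $e\notin W\cup D_1$), and a single letter $k\in\Lambda_2$ is in $W$ (since $e\in D_2$). A longer word $kh'$, $h'\ne e$, is in $W$ iff $h'$ is. So within $\Lambda_1*\Lambda_2$, $W$ consists of the words whose last letter is in $\Lambda_2$. With $\langle b\rangle$ and $\langle a\rangle$ in the roles of $\Lambda_1$ and $\Lambda_2$, this is the set of our second try. Now suppose the enumeration has $g_2=b\in\Lambda_1\setminus\{e\}$. Then $D_3=\{e,b\}$, and for $k\in\Lambda_3\setminus\{e\}$ we find $k\in W$ and $kb\in W$; but $kb'\notin W$ for $b'\in\Lambda_1\setminus\{e,b\}$, because $b'\notin W\cup D_3$. The third factor preserves $W\cup\{e,b\}$, which is what was missing.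

**Lemma 8.**

* (i) $\Lambda_nW_n=W_n$.
* (ii) For $g\in\bigcup_n\Lambda_n$, $gW\triangle W$ is finite and $|gW\setminus W|=|W\setminus gW|$. Moreover $gW\triangle W$ is finite for all $g\in G$.
* (iii) $W$ and $G\setminus W$ are infinite.
* (iv) $W_n$ increases to $G$, and $W_n\setminus W$ is finite.

*Proof.* (i) Let $t\in T_n$ and $k\in\Lambda_n\setminus\{e\}$. Then $kt\notin T_n$, so $kt\notin D_n$. Hence $kt\in W_n\iff kt\in W\iff t\in W\cup D_n=W_n$. So each orbit $\Lambda_nt$ is either contained in $W_n$ or disjoint from it, and every element of $G$ lies in such an orbit.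

(ii) Let $k\in\Lambda_n$ and $E=D_n\setminus W$, so $W=W_n\setminus E$ with $E\subset W_n$. By (i), $kE\subset W_n$ and $kW=W_n\setminus kE$. Then $W\setminus kW=kE\setminus E$ and $kW\setminus W=E\setminus kE$. These are finite, and they have equal cardinality since $|kE|=|E|$. For general $g$ use $gg'W\triangle W\subset g(g'W\triangle W)\cup(gW\triangle W)$ and the fact that the $\Lambda_n$ generate $G$.

(iii) The computation above gives $\Lambda_1\cap W=\emptyset$ and $\Lambda_2\setminus\{e\}\subset W$, and both groups are infinite.

(iv) The finite sets $D_n$ increase to $G$. $\square$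

## Proof of Theorem 1

Let $W,W_n,D_n$ be as in Lemma 8, and take $\mu$, $X'$, $M$ as in Lemma 7 for this $W$ and any summable $\varepsilon_h\in(0,1)$.

**Step 1: the setting.** *This step checks that we have a legitimate action.* By Lemma 8(ii),(iii), Lemma 7 applies. So the action is nonsingular and essentially free, $\mu$ is nonatomic, and $M\sim\mu$ is infinite and $\sigma$-finite.

**Step 2: $M$ is invariant.** *This step uses balance.* For $g\in\bigcup_n\Lambda_n$, Lemma 8(ii) and Lemma 7(iii) give $g_*M=M$. The $\Lambda_n$ generate $G$.

**Step 3: ergodicity.** *This step uses that the $W_n$ exhaust $G$.* Put $X_n=X(W_n)$. Then $X_1\subset X_2\subset\cdots$, and $\bigcup_nX_n=X'$, since the finitely many $h\notin W$ with $x_h\neq0$ lie in some $D_n$. By Lemma 8(i), $X_n$ is $\Lambda_n$-invariant, and $\Lambda_n$ acts on $X_n\cong\{0,1\}^{W_n}$ by permuting the index set $W_n$ freely. The normalization of $M|_{X_n}$ is the uniform product measure. By Lemma 5 this action is ergodic. Let $E\subset X'$ be $G$-invariant. For each $n$, $E\cap X_n$ is null or conull in $X_n$. All $X_n$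 contain $X_1$, which has positive measure, so the same alternative holds for every $n$. As $X'=\bigcup_nX_n$, $E$ is null or conull.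

**Step 4: the type.** *This step rules out an invariant probability measure.* Any invariant probability measure equivalent to $\mu$ would, by ergodicity, be a multiple of the infinite measure $M$, which is impossible. So the type is $\mathrm{II}_\infty$. $\blacksquare$

## Log-density ratios and the flow $\mathbb R/L$

Now we prove Theorem 2. In place of (uniform, $\delta_0$) we put a pair $(\nu_0,\nu_1)$ on $(W,G\setminus W)$. The measure $M$ will in general not be invariant, but its Radon–Nikodym cocycle will take values in $L$.

Keep $W,W_n,D_n$ and write $d_n=|D_n\setminus W|$. Put $B_h=X_0$ for $h\in W$ and $B_h=S$ for $h\notin W$. Choose summable $\varepsilon_h\in(0,1)$ for $h\notin W$, and put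
$$\mu_h=\nu_0\ (h\in W),\qquad \mu_h=(1-\varepsilon_h)\nu_1+\varepsilon_h\nu_0\ (h\notin W).$$

**Step 1: the action.** *We check nonsingularity, nonatomicity, freeness.* All $\mu_h\sim\nu_0$. With $F_h=\nu_0$ ($h\in W$) and $F_h=\nu_1$ ($h\notin W$) we have $H^2(\mu_h,F_h)\le\frac12\|\varepsilon_h(\nu_0-\nu_1)\|_1\le\varepsilon_h$ for $h\notin W$, and nonsingularity follows exactly as in Lemma 7(i). If $\nu_0$ were a Dirac mass, $\nu_1\ll\nu_0$ would force $\nu_1=\nu_0$. So $\nu_0$ is not Dirac; its largest atom has mass less than $1$, and infinitely many coordinates have law $\nu_0$, so $\mu$ is nonatomic. Freeness follows as in Lemma 7(i), where now each event $x_h=x_{g^{-1}h}$ has probability $\sum_{\text{atoms }c}\nu_0(\{c\})^2<1$.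

**Step 2: the pieces $X_n$ and ergodicity.** *We find $\Lambda_n$-invariant pieces that carry $\Lambda_n$-invariant product measures.* Let
$$X_n=\{x:x_h\in S\ \forall h\notin W_n\},\qquad X'=\bigcup_nX_n=\{x:x_h\in B_h\text{ for all but finitely many }h\}.$$
Since $\mu_h(S^c)\le\varepsilon_h<1$ for $h\notin W$, we have $\mu(X')=1$ and $\mu(X_n)=\prod_{h\notin W_n}\mu_h(S)>0$. By Lemma 8(i), $X_n$ is $\Lambda_n$-invariant. On $X_n$ put
$$\nu^{(n)}=\prod_{h\in W_n}\nu_0\times\prod_{h\notin W_n}\nu_1 .$$
We claim $\nu^{(n)}\sim\mu|_{X_n}$. The normalization of $\mu|_{X_n}$ is the product of the $\mu_h$ ($h\in W_n$) and the conditional measures $\mu_h(\cdot|S)$ ($h\notin W_n$). Factor by factor these are equivalent to the factors of $\nu^{(n)}$, because $\nu_0|_S\sim\nu_1$. They coincide for $h\in W$, and $D_n\setminus W$ is finite. For $h\notin W_n$,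
$$\|\mu_h(\cdot|S)-\nu_1\|_1\le\|\mu_h(\cdot|S)-\mu_h\|_1+\|\mu_h-\nu_1\|_1\le2\varepsilon_h+2\varepsilon_h ,$$
so $H^2\le2\varepsilon_h$. Kakutani's theorem gives the claim.

The factors of $\nu^{(n)}$ are constant along $\Lambda_n$-orbits, since $\Lambda_nW_n=W_n$. By Lemma 5, $\Lambda_n\curvearrowright(X_n,\nu^{(n)})$ is measure preserving and mixing. Ergodicity of $G\curvearrowright(X,\mu)$ follows word for word as in Step 3 of Theorem 1.

**Step 3: a good measure $M\sim\mu$.** *We want a measure whose cocycle is $L$-valued.* By Fubini, for $\nu_1$-a.e. $y'$ we have $\theta(y)\in\theta(y')+L$ for $\nu_1$-a.e. $y$. Fix such a $y'$ and put $a=\theta(y')$, so $\theta\in a+L$ $\nu_1$-a.e. Let $m_h=\nu_0$ for $h\in W$. For $h\notin W$ let $m_h$ be $\nu_1$ on $S$ and $e^a\nu_0$ on $X_0\setminus S$. Then $m_h$ is finite, $m_h\sim\nu_0$, $m_h(B_h)=1$, and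
$$\log\frac{dm_h}{d\nu_0}\in a\,1_{G\setminus W}(h)+L\quad\text{a.e.}\tag{2}$$
The weight $e^a$ matters. For $\nu_0$ uniform on $\{0,1\}$ and $\nu_1=\delta_0$ we have $\theta=\log2=a$ and $L=\{0\}$, and $m_h$ is counting measure: we recover the $M$ of Theorem 1. With weight $1$ in place of $e^a$, the log-density would be $\log2$ at $0$ and $0$ at $1$, and (2) would fail.

For cofinite $I\subset G$ let $M_I$ be the increasing limit, over finite $J\subset I$, of the measures
$$\prod_{h\in J}m_h\times\prod_{h\in I\setminus J}m_h|_{B_h}\quad\text{on }X_0^I .$$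
(They increase because $m_h|_{B_h}\le m_h$, and the infinite product makes sense because $m_h(B_h)=1$.) Let $M=M_G$. Letting the finite sets grow beyond a fixed finite $J$, we get
$$M=\prod_{h\in J}m_h\times M_{G\setminus J}.\tag{3}$$
Now restrict to $X_n$. Once $J\supset D_n\setminus W$, the approximating measure restricts to $\prod_{h\in W_n}m_h\times\prod_{h\notin W_n}\nu_1$: for $h\in W$ we have $m_h|_{B_h}=m_h$, and for $h\notin W_n$ both $m_h$ restricted to $S$ and $m_h|_{B_h}$ are $\nu_1$. Hence
$$M|_{X_n}=\prod_{h\in W_n}m_h\times\prod_{h\notin W_n}\nu_1,\qquad M(X_n)=\big(1+e^a\nu_0(S^c)\big)^{d_n}<\infty.\tag{4}$$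
All approximating measures are carried by $X'$, so $M$ is, and $M$ is $\sigma$-finite. By (4), $M|_{X_n}$ differs from $\nu^{(n)}$ only in the finitely many factors $h\in D_n\setminus W$, where $m_h\sim\nu_0$. So $M|_{X_n}\sim\nu^{(n)}\sim\mu|_{X_n}$ for all $n$, and $M\sim\mu$. Since $d_n\to\infty$ (as $G\setminus W$ is infinite), $M(X)=\infty$ if $\nu_0(S^c)>0$.

**Step 4: the cocycle of $M$ takes values in $L$.** *This is where balance enters.* Let $g\in\Lambda_n$ and $J=gW\triangle W$, a finite set. The measure $g_*M$ is built in the same way as $M$ from the family $(m_{g^{-1}h},B_{g^{-1}h})_h$, and this family agrees with $(m_h,B_h)$ for $h\notin J$. Hence $g_*M=\prod_{h\in J}m_{g^{-1}h}\times M_{G\setminus J}$. Compare with (3). For $h\in W\setminus gW$ we have $h\in W$, $g^{-1}h\notin W$; for $h\in gW\setminus W$ it is the other way round. By (2),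
$$\log\frac{dg_*M}{dM}(x)=\sum_{h\in J}\log\frac{dm_{g^{-1}h}}{dm_h}(x_h)\in a\big(|W\setminus gW|-|gW\setminus W|\big)+L=L$$
a.e., by Lemma 8(ii). Apply this to $g^{-1}$, and then use the cocycle identity and the fact that the $\Lambda_n$ generate $G$:
$$\omega_M(g,x)\in L\quad\text{for all }g\in G\text{ and a.e. }x.\tag{5}$$

**Step 5: invariant functions on the pieces.** *We compute $L^\infty(X\times\mathbb R)^G$ with $M$, as Lemma 6(i) allows.* Let $Q\in L^\infty(X\times\mathbb R)$ be invariant under the Maharam extension of $M$. On $X_n$ write $\nu^{(n)}=e^{v_n}M$. By (4) and (2),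
$$v_n(x)=\sum_{h\in D_n\setminus W}\log\frac{d\nu_0}{dm_h}(x_h)\in-a\,d_n+L\quad\text{a.e.}\tag{6}$$
Since $k\in\Lambda_n$ preserves $\nu^{(n)}$, the formula in Lemma 6(i) gives $\omega_M(k,x)=v_n(x)-v_n(kx)$ on $X_n$. Put $R(x,s)=Q(x,s-v_n(x))$ on $X_n\times\mathbb R$. Then
$$R(kx,s)=Q\big(kx,\,s-v_n(x)+\omega_M(k,x)\big)=Q(x,s-v_n(x))=R(x,s).$$
So $R$ is invariant under $\Lambda_n$ acting on the first variable only. By Lemma 5, $R(x,s)=q_n(s)$, that is,
$$Q(x,s)=q_n(s+v_n(x))\quad\text{a.e. on }X_n\times\mathbb R.\tag{7}$$

**Step 6: every period in $L$ appears.** *We compare the pieces $X_1$ and $X_2$.* As $D_1=\emptyset$, $v_1=0$; write $q=q_1$. Since $D_2\setminus W=\{e\}$ and $m_e=\nu_1$ on $S$, we have $v_2(x)=-\theta(x_e)$ on $X_1$, and $x_e$ has law $\nu_1$ under $\nu^{(1)}$. Comparing (7) for $n=1$ and $n=2$ on $X_1$ gives, for $\nu_1$-a.e. $y$, $q(s)=q_2(s-\theta(y))$ for a.e. $s$. Hence $q(s+\theta(y))=q_2(s)=q(s+\theta(y'))$ for a.e. $(y,y')$, so $\theta(y)-\theta(y')$ is a period of $q$. The periods of $q$ form a closed subgroup, since translation is weak* continuous on $L^\infty(\mathbb R)$.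 By minimality of $L$ this subgroup contains $L$.

**Step 7: the flow.** *We show that $Q$ depends only on $s$.* Comparing (7) for $n$ and for $1$ on $X_1$ gives $q(s)=q_n(s+v_n(x))$ for a.e. $x\in X_1$. So $q_n$ is a translate of $q$, hence $L$-invariant. By (6) and (7), $Q(x,s)=q_n(s-ad_n)$ on all of $X_n\times\mathbb R$. On $X_1$ this equals $q(s)$, so $q_n(s-ad_n)=q(s)$ and $Q(x,s)=q(s)$ on $X_n\times\mathbb R$, for every $n$. Thus $Q(x,s)=q(s)$ a.e., with $q$ $L$-invariant. Conversely, by (5) every $L$-invariant $q\in L^\infty(\mathbb R)$ gives an invariant function. So $L^\infty(X\times\mathbb R)^G=L^\infty(\mathbb R/L)$, and the associated flow is $\mathbb R\curvearrowright\mathbb R/L$.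

**Step 8: the types.** *We read off the type from $L$.* If $L\ne\{0\}$, a nonzero $t\in L$ acts trivially on $\mathbb R/L$, so the flow is not $\mathbb R\curvearrowright\mathbb R$. By Lemma 6(ii) the type is $\mathrm{III}$: it is $\mathrm{III}_1$ if $L=\mathbb R$ and $\mathrm{III}_\lambda$ if $L=(\log\lambda)\mathbb Z$. If $L=\{0\}$, $M$ is invariant by (5). In this case $\nu_0(S^c)>0$: otherwise $d\nu_1/d\nu_0=e^a$ $\nu_0$-a.e., this constant must be $1$, and $\nu_1=\nu_0$. So $M(X)=\infty$, and by uniqueness of the invariant measure up to scaling the type is $\mathrm{II}_\infty$.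

**Step 9: all listed types occur.** *We exhibit pairs $(\nu_0,\nu_1)$.*

* $L=\{0\}$: $\nu_1=\nu_0(\cdot|S)$ with $0<\nu_0(S)<1$; then $\theta$ is constant.
* $\mathrm{III}_\lambda$: on $\{0,1\}$, $\nu_1=(\frac12,\frac12)$ and $\nu_0=(\frac1{1+\lambda},\frac\lambda{1+\lambda})$. Then $\theta(0)=\log\frac{1+\lambda}2$, $\theta(1)=\log\frac{1+\lambda}{2\lambda}$, so $\theta(0)-\theta(1)=\log\lambda$.
* $\mathrm{III}_1$: on three points, $\nu_1$ uniform and $\nu_0\propto(1,e,e^{\sqrt2})$. The differences of $\theta$ include $1$ and $\sqrt2$, which generate a dense subgroup of $\mathbb R$.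
* $\mathrm{II}_1$: the classical Bernoulli action, $\mu_h=\mu_0$ for all $h$, with $\mu_0$ not Dirac. It is ergodic by Lemma 5 and free and nonatomic by the argument of Step 1. $\blacksquare$

Transitive flows are all this construction gives, and part (a) of Theorem 3 shows this from another side. For $k\in\Lambda_n$ let $\tau_h=\nu_0$ on $W_n$ and $\tau_h=\nu_1$ off $W_n$. Then $\tau_{kh}=\tau_h$ and $c=\sum_hH^2(\mu_h,\tau_h)\le d_n+\sum_{h\notin W}\varepsilon_h<\infty$. So $\sum_hH^2(\mu_{kh},\mu_h)\le 4c$ for all $k\in\Lambda_n$, which is the hypothesis of (a) for the infinite subgroup $\Lambda_n$.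

## Bounded cocycles give transitive flows

Now let $G$ be any countable infinite group and consider an action as in Theorem 3. In the previous proof each $\Lambda_n$ preserved a product measure on a piece of $X$. For Theorem 3 we produce such a measure from the boundedness of a cocycle. We then need one fact about $\mathbb R$.

**Lemma 9.** Let $A\subset L^\infty(\mathbb R)$ be a weak*-closed unital *-subalgebra invariant under translations, and let $L$ be the closed subgroup of $t\in\mathbb R$ with $q(\cdot+t)=q$ for all $q\in A$. Then $A=L^\infty(\mathbb R/L)$, the algebra of all $L$-periodic functions.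

*Proof.* That $A$ consists of $L$-periodic functions is the definition of $L$. For the converse let $A_c$ be the set of bounded continuous functions in $A$. For $q\in A$ and $\varphi\in C_c(\mathbb R)$ the convolution $q*\varphi$ is bounded and continuous, and it is a weak* integral of translates of $q$, so it lies in $A$. Letting $\varphi$ run through an approximate unit we see that $A_c$ is weak* dense in $A$.

$A_c$ separates the points of $\mathbb R/L$. Indeed, suppose $f(s)=f(s')$ for all $f\in A_c$ and put $t=s'-s$. Applying this to the translates $f(\cdot+r)\in A_c$ gives $f(s+r)=f(s+t+r)$ for all $r$. So $t$ is a period of every $f\in A_c$, hence of every $q\in A$ by density, and $t\in L$. The complement of the diagonal in $(\mathbb R/L)^2$ is covered by the open sets $\{f(s)\ne f(s')\}$, $f\in A_c$. By the Lindelöf property countably many $f_j\in A_c$ suffice, that is, $(f_j)$ separates points of $\mathbb R/L$. A countable separating family of Borel functions on a standard Borel space generates its Borel $\sigma$-algebra. Therefore the weak*-closed unital *-algebra generated by the $f_j$ contains all indicator functions of Borel subsets of $\mathbb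 R/L$, hence $L^\infty(\mathbb R/L)$. It is contained in $A$. $\square$

**Step 1: the cocycle.** *We encode the hypothesis of (a) as a cocycle.* Let $\mathcal K=L^2_{\mathbb R}(X_0,\mu_e)$, $\xi_h=(d\mu_h/d\mu_e)^{1/2}$, a nonnegative unit vector, and on $\ell^2(G,\mathcal K)$ put
$$b_g(h)=\xi_{g^{-1}h}-\xi_h,\qquad(\rho_g\eta)(h)=\eta(g^{-1}h).$$
Then $\|b_g\|^2=2\sum_hH^2(\mu_{g^{-1}h},\mu_h)<\infty$. Writing $\xi_{g'^{-1}g^{-1}h}-\xi_h=(\xi_{g'^{-1}g^{-1}h}-\xi_{g^{-1}h})+(\xi_{g^{-1}h}-\xi_h)$, we get $b_{gg'}=b_g+\rho_gb_{g'}$. The hypothesis of (a) says exactly that $b$ is bounded on $\Lambda$.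

**Step 2: a fixed point.** *We turn boundedness into a $\Lambda$-invariant family.* The maps $\eta\mapsto\rho_g\eta+b_g$ form an isometric affine action of $\Lambda$, and the orbit $\{b_g\}$ of $0$ is bounded. In a Hilbert space a nonempty bounded set $B$ has a unique centre, the point that minimizes $r(\eta)=\sup_{\beta\in B}\|\eta-\beta\|$: by the parallelogram law, $r\big(\frac{\eta+\eta'}2\big)^2\le\frac12r(\eta)^2+\frac12r(\eta')^2-\frac14\|\eta-\eta'\|^2$, so minimizing sequences converge and the minimizer is unique. The centre of the orbit is fixed by $\Lambda$. So there is $\eta\in\ell^2(G,\mathcal K)$ with $\eta(g^{-1}h)+\xi_{g^{-1}h}-\xi_h=\eta(h)$ for $g\in\Lambda$. Put $\zeta_h=\xi_h+\eta(h)$. Then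
$$\zeta_{g^{-1}h}=\zeta_h\ (g\in\Lambda),\qquad\sum_h\|\zeta_h-\xi_h\|^2=\|\eta\|^2<\infty .$$
For $k\in\Lambda$ we have $\|\zeta_h-\xi_{kh}\|=\|\eta(kh)\|\to0$ as $k\to\infty$, because $\Lambda$ is infinite. So $\zeta_h$ is a limit of nonnegative unit vectors: $\zeta_h\ge0$ and $\|\zeta_h\|=1$.

**Step 3: an invariant product measure on a piece.** *We realize $\zeta$ as a measure and compare it with $\mu$.* Let $\nu_h=\zeta_h^2\mu_e$ and $S_h=\{\zeta_h>0\}$; choosing representatives orbit by orbit, both are constant in $h$ along $\Lambda$-orbits. Let $X_\Lambda=\{x:x_h\in S_h\ \forall h\}$, a $\Lambda$-invariant set, and $\nu=\prod_h\nu_h$. Since $\mu_h\sim\mu_e$ and $\zeta_h\ne0$, $\mu_h(S_h)>0$. Moreover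
$$\mu_h(S_h^c)=\int_{S_h^c}\xi_h^2\,d\mu_e=\int_{S_h^c}(\xi_h-\zeta_h)^2\,d\mu_e\le\|\xi_h-\zeta_h\|^2,$$
which is summable. So $\mu(X_\Lambda)=\prod_h\mu_h(S_h)>0$. The normalized restriction of $\mu$ to $X_\Lambda$ has factors $\mu_h(\cdot|S_h)=(\xi'_h)^2\mu_e$ with $\xi'_h=\xi_h1_{S_h}/\|\xi_h1_{S_h}\|$, and these are equivalent to $\nu_h$. Since $\|\zeta_h\|=1\ge\|\xi_h1_{S_h}\|$,
$$\|\xi'_h-\zeta_h\|\le\big(1-\|\xi_h1_{S_h}\|\big)+\|\xi_h1_{S_h}-\zeta_h\|\le2\|\xi_h1_{S_h}-\zeta_h\|\le2\|\xi_h-\zeta_h\| ,$$
because $\xi_h1_{S_h}-\zeta_h=(\xi_h-\zeta_h)1_{S_h}$. So $\sum_hH^2(\mu_h(\cdot|S_h),\nu_h)\le2\|\eta\|^2<\infty$, and $\nu\sim\mu|_{X_\Lambda}$ by Kakutani. As $\Lambda$ acts freely on $G$ by left translation, Lemma 5 shows that $\Lambda\curvearrowright(X_\Lambda,\nu)$ is measure preserving and mixing.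

**Step 4: the case $\Lambda=G$.** *The piece is everything.* $X_\Lambda$ is $G$-invariant and nonnull, hence conull by ergodicity. So $\nu\sim\mu$ is an invariant probability measure, and the type is $\mathrm{II}_1$.

**Step 5: the flow in general.** *We embed $L^\infty(Y)$ in $L^\infty(\mathbb R)$.* Let $u=\log\frac{d\nu}{d\mu}$ on $X_\Lambda$, and let $Q\in L^\infty(X\times\mathbb R)$ be invariant under the Maharam extension of $\mu$. For $k\in\Lambda$, invariance of $\nu=e^u\mu$ gives $\omega(k,x)=u(x)-u(kx)$ on $X_\Lambda$. So $Q(x,s-u(x))$ is invariant under $\Lambda$ acting on $X_\Lambda$ only, and by Lemma 5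
$$Q(x,s)=q(s+u(x))\quad\text{a.e. on }X_\Lambda\times\mathbb R,$$
for a unique $q\in L^\infty(\mathbb R)$. The map $Q\mapsto q$ is a normal unital *-homomorphism that commutes with translations. It is injective: if $q=0$, then $Q$ vanishes on $\bigcup_gg(X_\Lambda\times\mathbb R)=(GX_\Lambda)\times\mathbb R$, which is conull by ergodicity. The image $A$ of an injective normal *-homomorphism is weak* closed, and $A$ is invariant under translations. By Lemma 9, $A=L^\infty(\mathbb R/L)$ for a closed subgroup $L$. So the associated flow is $\mathbb R\curvearrowright\mathbb R/L$, which is transitive, and the type is not $\mathrm{III}_0$. This proves (a).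

**Step 6: part (b).** *We show that $b|_\Lambda$ is bounded.* If $\Lambda$ has property (T), this is Delorme's theorem.

Let $\Lambda$ be nonamenable with $H^1(\Lambda,\ell^2(\Lambda))=0$; in particular $\Lambda$ is infinite. Decompose $G$ into right cosets $\Lambda t$ and choose an orthonormal basis of the separable space $\mathcal K$: as a representation of $\Lambda$, $\ell^2(G,\mathcal K)$ is a countable direct sum of copies of $\ell^2(\Lambda)$ (real; a real cocycle that is a coboundary of a complex vector is the coboundary of its real part). Write $b|_\Lambda=(b^i)_i$. Each $b^i$ is a cocycle, so $b^i_g=\eta_i-\rho_g\eta_i$ with $\eta_i\in\ell^2(\Lambda)$. The difficulty is that $(\eta_i)_i$ must be square summable. By nonamenability $\ell^2(\Lambda)$ has no almost invariant vectors: there are a finite $F\subset\Lambda$ and $C>0$ with $\|\eta\|^2\le C\sum_{s\in F}\|\rho_s\eta-\eta\|^2$ for all $\eta\in\ell^2(\Lambda)$. Hence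
$$\sum_i\|\eta_i\|^2\le C\sum_{s\in F}\sum_i\|b^i_s\|^2=C\sum_{s\in F}\|b_s\|^2<\infty .$$
So $\eta=(\eta_i)_i\in\ell^2(G,\mathcal K)$, $b_g=\eta-\rho_g\eta$ on $\Lambda$, and $\|b_g\|\le2\|\eta\|$. Taking $\Lambda=G$ and applying (a) gives the last assertion of (b). $\blacksquare$

## The exact list of types for $\Gamma*\mathbb F_\infty$

**Proof of Corollary 4.** The group $\Gamma*\mathbb F_\infty=\Gamma*\mathbb Z*\mathbb Z*\cdots$ is a free product of infinitely many nontrivial countable groups, so Theorem 2 realizes all the listed types. Conversely, take an essentially free ergodic nonsingular Bernoulli action of $G$ with nonatomic product measure. By Theorem 3, applied to the given infinite subgroup of $\Gamma<G$, its flow is $\mathbb R\curvearrowright\mathbb R/L$ with $L$ a closed subgroup. If the type is $\mathrm{III}$, then $L\ne\{0\}$ by Lemma 6(ii). So either $L=\mathbb R$, which is type $\mathrm{III}_1$, or $L=c\mathbb Z$ with $c>0$, which is type $\mathrm{III}_\lambda$ with $\lambda=e^{-c}$. Otherwise the type is $\mathrm{II}_1$ or $\mathrm{II}_\infty$. The group $SL_3(\mathbb Z)$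 is infinite and has property (T) (a textbook fact), so it is an example of such a $\Gamma$. $\blacksquare$
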